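\title{Sums of hermitian squares over a $*$-algebra and over its matrix algebras}

\begin{abstract}
Let $A$ be a unital $*$-algebra with a separating family of $*$-representations, and suppose that every hermitian element of $A$ that is positive in all these representations is a sum of hermitian squares. We show that the corresponding statement for $n\times n$ matrices over $A$ can fail for every $n\ge2$. There are explicit real and complex counterexamples, and there are commutative ones with trivial involution. On the other hand, if $A$ is the coordinate ring of an integral regular real affine surface whose real points are compact and Zariski dense, then every positive semidefinite matrix over $A$ or over $A\otimes\mathbb C$ is a sum of hermitian squares. This covers polynomials on the $2$-sphere and trigonometric polynomials in two variables. The proof uses maximal integral lattices in hermitian spaces to reduce to matrices that degenerate at finitely many points.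
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection{Positive elements and sums of squares}

Let $A$ be a real or complex unital $*$-algebra with involution $a\mapsto a^*$. An element is \emph{hermitian} if $a=a^*$, and $\sum A^2$ denotes the set of all finite sums of hermitian squares $a^*a$ with $a\in A$. A \emph{$*$-representation} $\pi$ of $A$ on a unitary space $(D(\pi),\langle\cdot,\cdot\rangle)$, that is, on an inner product space that need not be complete, is an algebra homomorphism from $A$ to the algebra of all linear operators on $D(\pi)$ such that $\pi(1)\varphi=\varphi$ and $\langle\pi(a)\varphi,\psi\rangle=\langle\varphi,\pi(a^*)\psi\rangle$ for $a\in A$ and $\varphi,\psi\in D(\pi)$. Fix a family $\mathcal R$ of $*$-representations that is \emph{separating}: if $\pi(a)=0$ for all $\pi\in\mathcal R$, then $a=0$. Put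
\[
A_+(\mathcal R)=\{a=a^*\in A:\ \langle\pi(a)\varphi,\varphi\rangle\ge0\ \text{ for all }\pi\in\mathcal R,\ \varphi\in D(\pi)\}.
\]
Since $\langle\pi(a^*a)\varphi,\varphi\rangle=\|\pi(a)\varphi\|^2$, we always have $\sum A^2\subseteq A_+(\mathcal R)$. The reverse inclusion says that every positive element carries an algebraic certificate of its positivity.

The algebra $M_n(A)$ of $n\times n$ matrices over $A$ is a $*$-algebra under $(a_{ij})^*=(a_{ji}^*)$, and each $\pi\in\mathcal R$ acts on the direct sum of $n$ copies of $D(\pi)$ by $\pi((a_{ij}))=(\pi(a_{ij}))$. This defines $M_n(A)_+(\mathcal R)$ and $\sum M_n(A)^2$. Consider the property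
\[
(\mathrm P_n)\qquad M_n(A)_+(\mathcal R)\subseteq\sum M_n(A)^2 .
\]
The following question was posed in \cite{OWR}.

\begin{quote}
\emph{Does $(\mathrm P_1)$ imply $(\mathrm P_n)$, for every $A$, $\mathcal R$ and $n$?}
\end{quote}

\noindent Two cases are of particular interest: the real algebra of polynomials on the $2$-sphere in $\mathbb R^3$ and the $*$-algebra of trigonometric polynomials in two variables, with $\mathcal R$ the set of all point evaluations. In both, $(\mathrm P_1)$ is known to hold by a result of C.~Scheiderer.

Sums of squares of matrices are best described through rows. For a row $r=(r_1,\dots,r_n)\in A^{1\times n}$, the matrix $r^*r$ has entries $r_i^*r_j$.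

\begin{lemma}\label{lem:rows}
\begin{enumerate}
\item[(a)] $F\in\sum M_n(A)^2$ if and only if $F=\sum_kr_k^*r_k$ for finitely many rows $r_k\in A^{1\times n}$.
\item[(b)] If $H\in\sum M_N(A)^2$ and $T$ is an $N\times n$ matrix over $A$, then $T^*HT\in\sum M_n(A)^2$.
\item[(c)] $(\mathrm P_n)$ implies $(\mathrm P_m)$ for $m\le n$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $Y\in M_n(A)$ has rows $r_1,\dots,r_n$, then $Y^*Y=\sum_kr_k^*r_k$; conversely $r^*r=Y^*Y$ for the matrix $Y$ with first row $r$ and all other rows zero. This is (a), and (b) follows from $T^*r^*rT=(rT)^*(rT)$. For (c), if $F\in M_m(A)_+(\mathcal R)$, then $F\oplus0\in M_n(A)_+(\mathcal R)$ and $F=T^*(F\oplus 0)T$, where $T$ is the $n\times m$ matrix formed by the identity on top of a zero block.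
\end{proof}

So the matrix statement always implies the scalar one, and a failure of $(\mathrm P_2)$ is a failure of $(\mathrm P_n)$ for all $n\ge2$. The simplest cases suggest that the converse implication might also hold. For the continuous functions on a compact space, with point evaluations, all $(\mathrm P_n)$ hold because positive semidefinite matrix functions have continuous square roots. For $\mathbb C[x]$ with the evaluations at real points, $(\mathrm P_1)$ holds because the real roots of a nonnegative polynomial $f$ have even multiplicity and the other roots come in conjugate pairs, so that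
\begin{equation}\label{eq:twosquares}
f=\bar gg=p^2+q^2\qquad\text{with } g=p+iq,\quad p,q\in\mathbb R[x].
\end{equation}
All $(\mathrm P_n)$ hold by the \emph{matrix Fej\'er--Riesz theorem on the line} \cite{Djokovic,RR}: if $G\in M_n(\mathbb C[x])$ and $G(t)$ is hermitian and positive semidefinite for all $t\in\mathbb R$, then $G=N^*N$ with $N\in M_n(\mathbb C[x])$. In general, if $F\in M_n(A)_+(\mathcal R)$, then $\xi^*F\xi\in A_+(\mathcal R)$ for every column $\xi\in A^n$, so $(\mathrm P_1)$ supplies a certificate for each $\xi^*F\xi$. The question is whether these separate certificates can be assembled into a single one for $F$.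

For a real algebra it does not matter below whether the unitary spaces are real or complex. The space $\mathbb C^m$ may be read as $\mathbb R^{2m}$ with inner product $\operatorname{Re}\langle\cdot,\cdot\rangle$; this does not change positivity of hermitian elements, for which $\langle\pi(a)\varphi,\varphi\rangle$ is real. Likewise, a real symmetric matrix is positive semidefinite on $\mathbb R^m$ exactly when it is so on $\mathbb C^m$. For a hermitian matrix $G$ of numbers we write $G\ge0$ for positive semidefinite and $G>0$ for positive definite.

\subsection{Results}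

The answer to the question is no, over $\mathbb R$ and over $\mathbb C$, for every $n\ge2$.

\begin{theorem}\label{thm:real}
Let $A=\mathbb R[x]+ix^2\,\mathbb R[x]\subset\mathbb C[x]$, a real $*$-algebra under conjugation of coefficients, and let $\mathcal R$ consist of the evaluations $f\mapsto f(t)$, $t\in\mathbb R$, acting on $\mathbb C$. Then $(\mathrm P_1)$ holds and $(\mathrm P_n)$ fails for all $n\ge2$.
\end{theorem}

\begin{theorem}\label{thm:complex}
Let $E$ be the ring of rational functions $p/q$ with $p\in\mathbb C[x]$ and $q\in\mathbb R[x]$ without real zeros. Let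
\[
A=\{f\in M_2(E):\ f(0)\in\mathbb CI,\ f'(0)^T=f'(0)\},
\]
a complex $*$-algebra under the involution given by $f^*(t)=f(t)^*$ for $t\in\mathbb R$, and let $\mathcal R$ consist of the evaluations $f\mapsto f(t)$, $t\in\mathbb R$, acting on $\mathbb C^2$. Then $(\mathrm P_1)$ holds and $(\mathrm P_n)$ fails for all $n\ge2$.
\end{theorem}

The first example has a nontrivial involution and the second is not commutative. Neither feature is needed.

\begin{theorem}\label{thm:comm}
There is a commutative real unital algebra $A$ with trivial involution and a separating set $\mathcal R$ of point evaluations such that $(\mathrm P_1)$ holds and $(\mathrm P_n)$ fails for all $n\ge 2$. The same is true for the commutative complex $*$-algebra $A\otimes_{\mathbb R}\mathbb C$ with the same evaluations.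
\end{theorem}

In the two cases of particular interest, however, the matrix statement is true. For a commutative $\mathbb R$-algebra $S$ we write $S'=S\otimes_{\mathbb R}\mathbb C=S\oplus iS$, with involution $(a\otimes\lambda)^*=a\otimes\bar\lambda$.

\begin{theorem}\label{thm:surface}
Let $A$ be a finitely generated $\mathbb R$-algebra that is a regular integral domain of dimension $2$, and suppose that $X=\operatorname{Hom}_{\mathbb R\text{-alg}}(A,\mathbb R)$ is compact and Zariski dense. Then, for all $n$, every hermitian $F\in M_n(A')$ with $F(p)\ge0$ for all $p\in X$ lies in $\sum M_n(A')^2$, and every symmetric $F\in M_n(A)$ with $F(p)\ge0$ for all $p\in X$ lies in $\sum M_n(A)^2$.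
\end{theorem}

\begin{corollary}\label{cor:examples}
With $\mathcal R$ the set of point evaluations, $(\mathrm P_n)$ holds for all $n$ for the real algebra $\mathbb R[x,y,z]/(x^2+y^2+z^2-1)$ of polynomials on the sphere $S^2$ and for the $*$-algebra $\mathbb C[z_1^{\pm1},z_2^{\pm1}]$, $z_j^*=z_j^{-1}$, of trigonometric polynomials on the torus $\mathbb T^2$.
\end{corollary}

The counterexamples are constructed in Section~\ref{sec:counter}. The proof of Theorem~\ref{thm:surface} is outlined in Section~\ref{sec:setting} and occupies Sections~\ref{sec:compact}--\ref{sec:global}; it does not use the scalar case as an input. Section~\ref{sec:hyp} discusses the hypotheses.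

\section{Counterexamples: restricting the first derivative}\label{sec:counter}

All three counterexamples are cut out of a larger algebra of functions by requiring that the value at $x=0$ be a scalar and that the derivative at $0$ lie in a prescribed linear space $V$. By the product rule $(fg)'(0)=f'(0)g(0)+f(0)g'(0)$, such conditions define a subalgebra. An element $x^2h$ satisfies them for every $h$, but in a representation of it as a sum of squares, the terms vanish at $0$ and the coefficient $h(0)$ of $x^2$ must be built from elements of $V$. The space $V$ is chosen large enough for scalars and too small for matrices. By Lemma~\ref{lem:rows}(c) it suffices in each case to disprove $(\mathrm P_2)$.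

\subsection{A real example}

Here $V=\mathbb R\subset\mathbb C$.

\begin{proof}[Proof of Theorem~\ref{thm:real}]
We have $A=\{f\in\mathbb C[x]:f(0),f'(0)\in\mathbb R\}$, which is a real unital $*$-algebra, and $\mathcal R$ is separating. The hermitian elements are the real polynomials. If $f\in\mathbb R[x]$ is nonnegative on $\mathbb R$, then \eqref{eq:twosquares} writes it as $p^2+q^2$ with $p,q\in\mathbb R[x]\subset A$. So $(\mathrm P_1)$ holds.

Let
\[
F=x^2\begin{pmatrix}1&i\\-i&1\end{pmatrix}.
\]
Its entries lie in $A$, and $F=(x,ix)^*(x,ix)$ over $\mathbb C[x]$, so $F\in M_2(A)_+(\mathcal R)$. Suppose $F=\sum_kr_k^*r_k$ with $r_k=(a_k,b_k)\in A^{1\times2}$. The diagonal entries give $\sum_k|a_k(t)|^2=\sum_k|b_k(t)|^2=t^2$, hence $a_k(0)=b_k(0)=0$. The coefficient of $x^2$ in the off-diagonal identity $\sum_ka_k^*b_k=ix^2$ is then $\sum_k\overline{a_k'(0)}\,b_k'(0)=i$. This is impossible, because $a_k'(0)$ and $b_k'(0)$ are real.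
\end{proof}

\subsection{A complex example}

In a complex algebra $V$ must be a complex subspace. For scalar functions this leaves $V=\mathbb C$, which is no restriction, and $V=0$, where already $x^2$ is not a sum of squares (the terms would vanish to second order and their squares to fourth order). We therefore pass to $2\times2$ matrix functions and let $V$ be the space of complex symmetric matrices, which is closed under $s\mapsto s^*$. It is large enough for $(\mathrm P_1)$ because, for every nonzero row $r\in\mathbb C^{1\times2}$, the symmetric matrix $s=r^Tr/|r|$ satisfies $s^*s=r^*r$.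

\begin{proof}[Proof of Theorem~\ref{thm:complex}]
The set $A$ is a complex unital $*$-algebra by the product rule, and $\mathcal R$ is separating.

\emph{Proof of $(\mathrm P_1)$.} Let $f\in A_+(\mathcal R)$. Then $f(t)\ge0$ for all real $t$, and $f(0)=cI$ with $c\ge0$.

Suppose first that $c=0$. For each $\varphi\in\mathbb C^2$ the function $\varphi^*f\varphi\ge0$ has a minimum at $0$, so $\varphi^*f'(0)\varphi=0$, and hence $f'(0)=0$. Thus $f=x^2h$ with $h\in M_2(E)$, and $h(t)\ge0$ for all real $t$ by continuity. Write $h=G/q$ with $G\in M_2(\mathbb C[x])$ and $q\in\mathbb R[x]$ positive on $\mathbb R$. The matrix Fej\'er--Riesz theorem gives $qG=N^*N$, so $h=qG/q^2=r_1^*r_1+r_2^*r_2$, where $r_1,r_2\in E^{1\times2}$ are the rows of $N/q$. Let $u_k$ be the constant unit column $r_k(0)^T/|r_k(0)|$ if $r_k(0)\ne0$, and any unit column otherwise. Put $m_k=u_kr_k\in M_2(E)$. Then $m_k(0)$ is symmetric, so $xm_k\in A$, and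
\[
\sum_k(xm_k)^*(xm_k)=x^2\sum_kr_k^*u_k^*u_kr_k=x^2h=f .
\]

Now let $c>0$. Factoring $f$ directly does not help: if $f=N^*N$ and $N(0)=\sqrt c\,I$, then $f'(0)=\sqrt c\,(N'(0)+N'(0)^*)$ controls only the hermitian part of $N'(0)$. Instead we subtract from $f$ the square of a function of $f$ itself. The function $2\sqrt c\,\tau/(\tau+c)$ lies below $\sqrt\tau$ for $\tau\geq0$ and meets it at $\tau=c$; inserting $f$ into it requires an inverse, and this is why $A$ contains denominators. Since $f(t)+c>0$ on $\mathbb R$, the determinant $\det(f+c)\in E$ is real and nonzero on $\mathbb R$; its numerator is a real polynomial without real zeros, so it is a unit of $E$ and $y=(f+c)^{-1}\in M_2(E)$. We have $y(0)=(2c)^{-1}I$, and $y'(0)=-y(0)f'(0)y(0)=-(2c)^{-2}f'(0)$ is symmetric, so $y\in A$. The elements $g=2\sqrt c\,fy$ and $k=(f-c)y$ of $A$ are hermitian and commute with $f$, and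
\[
f-g^2=f\bigl((f+c)^2-4cf\bigr)y^2=kfk .
\]
So $f-g^2\in A_+(\mathcal R)$, and it vanishes at $0$ because $g(0)=\sqrt c\,I$. By the first case $f-g^2\in\sum A^2$, and therefore $f\in\sum A^2$.

\emph{Failure of $(\mathrm P_2)$.} Let $E_{ij}$ be the matrix units of $M_2(\mathbb C)$ and let $F=(x^2E_{ij})_{i,j=1,2}\in M_2(A)$. As a $4\times4$ matrix, $F=x^2\eta^*\eta$ with $\eta=(1,0,0,1)$, so $F\in M_2(A)_+(\mathcal R)$. Suppose $x^2E_{ij}=\sum_ka_{ki}^*a_{kj}$ for $i,j=1,2$, with $a_{ki}\in A$. Taking $i=j$ and $x=0$ gives $a_{ki}(0)=0$. With the symmetric matrices $s_{ki}=a_{ki}'(0)$, the Taylor coefficients of $x^2$ give $E_{ij}=\sum_ks_{ki}^*s_{kj}$. If $\varphi$ is the second basis vector, then $\sum_k|s_{k1}\varphi|^2=\varphi^*E_{11}\varphi=0$. So the second column of $s_{k1}$ vanishes, by symmetry also the second row, and $s_{k1}=\alpha_kE_{11}$. Exchanging the indices gives $s_{k2}=\beta_kE_{22}$. Then $E_{12}=\sum_k\bar\alpha_k\beta_kE_{11}E_{22}=0$, a contradiction.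
\end{proof}

\subsection{A commutative example with trivial involution}

We now glue copies of the real line, indexed by a set $Y$, at their origins, and let $V$ be a subspace of $\mathbb R^Y$ with pointwise multiplication. For $(\mathrm P_1)$, every nonnegative function on $Y$ should be a finite sum of squares of elements of $V$. Applied to the indicator function of a point, this forces $V$ to contain that indicator function, so for finite $Y$ there is no restriction. For $Y=\mathbb N=\{1,2,\dots\}$ there is room. Let $c_{00}\subset\mathbb R^{\mathbb N}$ be the space of finitely supported sequences and let $\nu=(1,2,3,\dots)$. Products of sequences are taken termwise.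

\begin{lemma}\label{lem:V}
There is a linear subspace $V$ with $c_{00}\subseteq V\subseteq\mathbb R^{\mathbb N}$ such that
\begin{enumerate}
\item[(i)] for each $s\in\mathbb R_{\ge0}^{\mathbb N}$ there is $\varepsilon\in\{\pm1\}^{\mathbb N}$ with $\varepsilon s\in V$;
\item[(ii)] if $g\in V$ and $\nu g\in V$, then $g\in c_{00}$.
\end{enumerate}
\end{lemma}

The proof is a transfinite recursion. There are $\mathfrak c=2^{\aleph_0}$ sequences $s$ to serve; at each stage the space built so far has dimension less than $\mathfrak c$, while $\mathfrak c$ independent sign patterns are available.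

\begin{proof}
Enumerate the nonnegative sequences of infinite support as $(s_\alpha)_{\alpha<\mathfrak c}$. Put $V_0=c_{00}$ and $V_{\alpha+1}=V_\alpha+\mathbb R\,\varepsilon_\alpha s_\alpha$ with signs $\varepsilon_\alpha$ chosen below, take unions at limit ordinals, and let $V=\bigcup_\alpha V_\alpha$. Then (i) holds. Property (ii) holds for $V_0$ and passes to unions of chains. It remains to choose $\varepsilon_\alpha$ so that (ii) passes from $V_\alpha$ to $V_{\alpha+1}$.

Write $s=s_\alpha$ and $U=V_\alpha+\nu V_\alpha$. Since $\nu c_{00}=c_{00}$ and $V_\alpha/c_{00}$ is spanned by at most $|\alpha|$ vectors, $\dim U/c_{00}<\mathfrak c$. Let $D$ be the support of $s$. Choose infinite subsets $D_\beta\subset D$, $\beta<\mathfrak c$, with pairwise finite intersections: identify $D$ with $\mathbb Q$ and take, for each real number, a sequence of distinct rationals converging to it. Let $\varepsilon^\beta$ be $-1$ on $D_\beta$ and $+1$ elsewhere.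

The vectors $\varepsilon^\beta s$ and $\nu\varepsilon^\beta s$, $\beta<\mathfrak c$, are linearly independent modulo $c_{00}$. Indeed, a relation consists of a finite set $B$ of indices and polynomials $p_\beta$ of degree at most $1$ with $\sum_{\beta\in B}p_\beta(j)\varepsilon^\beta(j)=0$ for all but finitely many $j\in D$. Put $p=\sum_{\beta\in B}p_\beta$. The set $D\setminus\bigcup_{\beta\in B}D_\beta$ is infinite, since it contains all but finitely many elements of $D_\gamma$ for any $\gamma\notin B$. On it the relation reads $p(j)=0$, so $p=0$. For $\beta\in B$, on the infinite set of elements of $D_\beta$ lying in no other $D_{\beta'}$, $\beta'\in B$, the relation reads $p(j)-2p_\beta(j)=0$, so $p_\beta=0$.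

Let $Z$ be the span of these vectors in $\mathbb R^{\mathbb N}/c_{00}$. A basis of $Z\cap(U/c_{00})$ has fewer than $\mathfrak c$ elements, each involving finitely many indices, so fewer than $\mathfrak c$ indices occur. Choose an index $\beta$ that does not occur and set $\varepsilon_\alpha=\varepsilon^\beta$, $w=\varepsilon^\beta s$. If $aw+b\nu w\in U$, its class lies in the span of the vectors with indices different from $\beta$, so $a=b=0$: the vectors $w$ and $\nu w$ are independent modulo $U$. Now let $g,\nu g\in V_{\alpha+1}$, say $g=g_1+aw$ and $\nu g=g_2+bw$ with $g_1,g_2\in V_\alpha$. Then $a\nu w-bw=g_2-\nu g_1\in U$, so $a=b=0$. Thus $g,\nu g\in V_\alpha$, and $g\in c_{00}$.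
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:comm}]
Let $A$ be the set of all $f=(f_j)\in\prod_{j\in\mathbb N}\mathbb R[x]$ such that $f_j(0)$ does not depend on $j$ and $(f_j'(0))_j\in V$. This is a unital algebra, and the evaluations $f\mapsto f_j(t)$, $j\in\mathbb N$, $t\in\mathbb R$, form a separating family $\mathcal R$.

\emph{Proof of $(\mathrm P_1)$.} Let $f\in A$ with all $f_j\ge0$ on $\mathbb R$, and let $c$ be the common value at $0$. Write $f_j=p_j^2+q_j^2$ by \eqref{eq:twosquares}. The vector $(p_j(0),q_j(0))$ has length $\sqrt c$, so after applying a constant rotation to the pair $(p_j,q_j)$ we have $p_j(0)=\sqrt c$ and $q_j(0)=0$. By (i) there are signs $\varepsilon_j$ with $(\varepsilon_j|q_j'(0)|)_j\in V$; replacing $q_j$ by $-q_j$ where necessary, we get $(q_j'(0))_j\in V$ and $q=(q_j)\in A$. If $c>0$, then $p_j'(0)=f_j'(0)/(2\sqrt c)$, so $p=(p_j)\in A$. If $c=0$, then $p_j(0)=0$ and the same change of signs puts $p$ into $A$. In both cases $f=p^2+q^2$.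

\emph{Failure of $(\mathrm P_2)$.} Let $F$ be the matrix whose $j$th component is $x^2\left(\begin{smallmatrix}1&j\\ j&j^2\end{smallmatrix}\right)$. Its entries vanish to second order at $0$, so $F\in M_2(A)_+(\mathcal R)$. Suppose $F=\sum_kr_k^Tr_k$ with $r_k=(\alpha_k,\beta_k)\in A^{1\times2}$. The diagonal entries show that $\alpha_k,\beta_k$ vanish at $0$. Let $a_k,b_k\in V$ be their sequences of derivatives at $0$. The coefficients of $x^2$ give
\[
\sum_ka_k^2=1,\qquad\sum_ka_kb_k=\nu,\qquad\sum_kb_k^2=\nu^2 .
\]
Hence $\sum_k(\nu a_k-b_k)^2=\nu^2-2\nu^2+\nu^2=0$, so $\nu a_k=b_k\in V$. By (ii) each $a_k$ is finitely supported, which contradicts the finite sum $\sum_ka_k^2=1$.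

\emph{The complex version.} The hermitian elements of $A'=A\otimes\mathbb C$ are those of $A$, so $(\mathrm P_1)$ holds for $A'$. For matrices $Y,Z$ over $A$,
\begin{equation}\label{eq:realpart}
\operatorname{Re}\bigl((Y+iZ)^*(Y+iZ)\bigr)=Y^TY+Z^TZ .
\end{equation}
So if the real matrix $F$ were in $\sum M_2(A')^2$, it would be in $\sum M_2(A)^2$.
\end{proof}

\section{Regular surfaces: setting and plan}\label{sec:setting}

From now on, rings are commutative. For $c=a+ib\in S'$ with $a,b\in S$ we write $\bar c=a-ib$, $\operatorname{Re}c=a$, $\operatorname{Im}c=b$ and $|c|^2=c\bar c=a^2+b^2\in S$. For matrices, $T^*=\bar T^T$. The determinant of a hermitian matrix over $S'$ is fixed by conjugation and so lies in $S$. By \eqref{eq:realpart}, the real statement in Theorem~\ref{thm:surface} follows from the complex one, so only the latter has to be proved. We put $\mathcal M_N=\sum M_N(A')^2$.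

\subsection{Regular rings}

A noetherian ring is \emph{regular} if, for every prime $P$, the maximal ideal of $S_P$ is generated by $\dim S_P$ elements. We use the following textbook facts about a regular domain $S$ of dimension $2$.
\begin{enumerate}
\item[(R1)] $S$ is normal. Hence $S_Q$ is a discrete valuation ring for every prime $Q$ of height one, and $S=\bigcap_QS_Q$ over all such $Q$.
\item[(R2)] $S$ has global dimension $2$. Hence the kernel of a homomorphism between finitely generated free modules is projective.
\item[(R3)] If $S$ is local, it is a unique factorization domain, and finitely generated projective modules are free.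
\end{enumerate}
The rings $O=\mathbb R[[x,y]]$ and $O'=\mathbb C[[x,y]]$ are regular local domains of dimension~$2$.

\subsection{Real points and charts}

Write $A=\mathbb R[t_1,\dots,t_m]/\mathfrak a$. Then $X$ is the real zero set of $\mathfrak a$ in $\mathbb R^m$ with its Euclidean topology, elements of $A$ and $A'$ are real and complex functions on $X$, and \emph{Zariski density} means that only $0\in A$ vanishes on $X$. For $p\in X$ let $\mathfrak m_p\subset A$ be the maximal ideal of elements vanishing at $p$, let $A_p$ be the localization at it, and let $\hat A_p=\varprojlim A/\mathfrak m_p^k$ be the completion.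

\begin{lemma}\label{lem:chart}
Let $A$ be a finitely generated $\mathbb R$-algebra that is a regular domain of dimension $2$. Let $p\in X$, and let $x,y\in\mathfrak m_p$ represent a basis of $\mathfrak m_p/\mathfrak m_p^2$.
\begin{enumerate}
\item[(a)] Near $p$, the set $X$ is a real-analytic surface with chart $(x,y)$, and elements of $A$ are analytic functions in this chart.
\item[(b)] $\hat A_p=\mathbb R[[x,y]]$, and the map $A\to\hat A_p$ is injective and sends an element to its Taylor series at $p$.
\item[(c)] If $0\ne s\in A$, then $\{s\ne0\}$ is dense in $X$.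
\end{enumerate}
\end{lemma}

\begin{proof}
All maximal ideals of $A$ have height $2$, so $A_p$ is regular of dimension $2$ with residue field $\mathbb R$. By the Jacobian criterion there are $g_1,\dots,g_{m-2}\in\mathfrak a$ with linearly independent differentials at $p$ that generate $\mathfrak a$ after localization at $p$. Near $p$, the set $X$ is their common zero set, a $2$-dimensional analytic submanifold by the implicit function theorem, and its cotangent space at $p$ is $\mathfrak m_p/\mathfrak m_p^2$. This gives (a). The completion of $A_p$ is $\mathbb R[[x,y]]$, and $A\to\hat A_p$ is injective by Krull's intersection theorem. If $a\in A$ is congruent to a polynomial $\theta(x,y)$ modulo $\mathfrak m_p^k$, then the function $a-\theta(x,y)$ vanishes to order $k$ at $p$; so the image of $a$ is its Taylor series. Finally, if $s$ vanishes on a neighborhood of some point of $X$, its Taylor series there is zero, and $s=0$ by (b).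
\end{proof}

Part (c) shows that, for such $A$, Zariski density of $X$ is equivalent to $X\ne\emptyset$.

\begin{proof}[Proof of Corollary~\ref{cor:examples} from Theorem~\ref{thm:surface}]
The polynomial $z^2-(1-x^2-y^2)$ is irreducible, since $1-x^2-y^2$ is not a square in $\mathbb R[x,y]$; so the algebra of the sphere is a domain of dimension $2$. It is regular by the Jacobian criterion, because $x,y,z$ have no common complex zero on $x^2+y^2+z^2=1$. Here $X=S^2$. For the torus let $A=\mathbb R[x_1,y_1,x_2,y_2]/(x_1^2+y_1^2-1,\ x_2^2+y_2^2-1)$. Setting $z_j=x_j+iy_j$, so that $z_j^{-1}=x_j-iy_j=z_j^*$, identifies $A'$ with $\mathbb C[z_1^{\pm1},z_2^{\pm1}]$. Hence $A$ is a domain of dimension $2$. It is regular because the gradients $(2x_1,2y_1,0,0)$ and $(0,0,2x_2,2y_2)$ are independent at every complex point. Here $X=\mathbb T^2$. Both sets are compact and nonempty.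
\end{proof}

Let $A$ be as in Theorem~\ref{thm:surface} from now on. A field is \emph{formally real} if $\sum f_j^2=0$ forces all $f_j=0$. The fraction field $K$ of $A$ is formally real: if $\sum a_j^2=0$ in $A$, then all $a_j$ vanish on $X$, so $a_j=0$ by density. Consequently $K'=K(i)$ is a field and $A'\subset K'$ is a domain. It is \'etale over $A$, hence regular of dimension~$2$.

\subsection{Plan of the proof}

Positive definite matrices are handled by approximation (Lemma~\ref{lem:strict}). The difficulty sits at the points where $F$ degenerates, and these may fill curves or all of $X$. The proof has four parts.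
\begin{enumerate}
\item[1.] Factor $F=T^*HT$ over $A'$ with $H\ge0$ on $X$ and with $d=\det H$ vanishing at finitely many points of $X$ only (Proposition~\ref{prop:reduction}). The tool is a maximal integral lattice (Section~\ref{sec:lattices}).
\item[2.] At each remaining point, show that $H$ is a hermitian square over $\mathbb C[[x,y]]$ (Theorem~\ref{thm:local}), with the same tool.
\item[3.] Glue the local squares to finite order. This writes $H$ as a sum of squares modulo $d^2$, and yields $H+cd^2\in\mathcal M_N$ (Proposition~\ref{prop:glue}).
\item[4.] Remove the term $cd^2$ (Lemma~\ref{lem:lift}).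
\end{enumerate}

\section{Two consequences of compactness}\label{sec:compact}

Schm\"udgen's theorem \cite{Schmudgen} states that a polynomial that is strictly positive on a compact set $\{g_1\ge0,\dots,g_l\ge0\}\subset\mathbb R^m$ is a combination of products of the $g_j$ with sums of squares as coefficients. Applied to the inequalities $\pm g\ge0$ for generators $g$ of $\mathfrak a$, and read modulo $\mathfrak a$, it says: if $f\in A$ is positive on $X$, then $f\in\sum A^2$. We extend this to matrices by diagonal dominance. Let $e_1,\dots,e_N$ be the unit rows, so that the $e_i^*e_j$ are the matrix units. Scalars stand for scalar matrices.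

\begin{lemma}\label{lem:strict}
If $G\in M_N(A')$ is hermitian and $G(p)>0$ for all $p\in X$, then $G\in\mathcal M_N$. In particular, for every hermitian $G\in M_N(A')$ we have $c+G\in\mathcal M_N$ for all large real $c$.
\end{lemma}

\begin{proof}
By compactness $G\ge2\epsilon$ on $X$ for some $\epsilon>0$. Let $\delta=\epsilon/N$. The ring $A'$ separates the points of $X$ and is closed under conjugation, so by the Stone--Weierstrass theorem the continuous matrix function $(G-\epsilon)^{1/2}$ is a uniform limit of matrices over $A'$. Choose $T\in M_N(A')$ such that the hermitian matrix $E=G-\epsilon-T^*T$ satisfies $|E_{ij}|<\delta$ on $X$ for all $i,j$. For $i<j$ let $\rho_{ij}=\delta^{1/2}e_i+\delta^{-1/2}E_{ij}e_j$. Then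
\[
\rho_{ij}^*\rho_{ij}=\delta\,e_i^*e_i+\delta^{-1}|E_{ij}|^2e_j^*e_j+E_{ij}\,e_i^*e_j+\bar E_{ij}\,e_j^*e_i .
\]
So $\epsilon+E-\sum_{i<j}\rho_{ij}^*\rho_{ij}$ is diagonal, with $i$th entry
\[
\epsilon+E_{ii}-(N-i)\delta-\sum_{l<i}\delta^{-1}|E_{li}|^2>\epsilon-N\delta=0\quad\text{on }X .
\]
These entries lie in $A$, hence in $\sum A^2$, and $a^2e_i^*e_i=(ae_i)^*(ae_i)$. Therefore $\epsilon+E\in\mathcal M_N$ and $G=T^*T+(\epsilon+E)\in\mathcal M_N$. The last assertion holds because $G$ is bounded on $X$.
\end{proof}

The next lemma removes a term $cd^2$. The point is that $H+cd^2=Hw$ with $w=1+cd\operatorname{adj}(H)\ge1$, so one would like to write $H=w^{-1/2}(Hw)w^{-1/2}$. We replace $w^{-1/2}$ by a polynomial $q(w)$ that lies below it and agrees with it at $1$. The error is then divisible by $w-1$, and $H(w-1)=cd^2$ is a scalar square.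

\begin{lemma}\label{lem:lift}
Let $H\in M_N(A')$ be hermitian with $H\ge0$ on $X$, and let $d=\det H$. If $H+cd^2\in\mathcal M_N$ for some real $c>0$, then $H\in\mathcal M_N$.
\end{lemma}

\begin{proof}
Let $a=\operatorname{adj}(H)$. It is hermitian, $Ha=aH=d$, and $a\ge0$ on $X$, since the eigenvalues of $a(p)$ are products of eigenvalues of $H(p)$. Also $d\ge0$ on $X$. Put $w=1+cda$, so $Hw=H+cd^2\in\mathcal M_N$. Choose $\lambda>1$ with $1\le w(p)\le\lambda$ on $X$, an integer $l>\lambda/2$, and
\[
q(\tau)=\Bigl(1-\frac{\tau-1}\lambda\Bigr)^{l}.
\]
Since $q(1)=1$, we have $1-\tau q(\tau)^2=(\tau-1)r(\tau)$ with $r\in\mathbb R[\tau]$. We claim $r>0$ on $[1,\lambda]$. For $u=\tau-1\in(0,\lambda-1]$ we have $0<1-u/\lambda\le e^{-u/\lambda}$, so $\tau q(\tau)^2\le(1+u)e^{-2lu/\lambda}\le(1+u)e^{-u}<1$ and $r(\tau)>0$. At $\tau=1$, differentiation gives $r(1)=-1-2q'(1)=2l/\lambda-1>0$. So the hermitian matrix $r(w)$ is positive definite on $X$, and $r(w)\in\mathcal M_N$ by Lemma~\ref{lem:strict}. The matrices $H$ and $w$ commute, and $1=wq(w)^2+(w-1)r(w)$. Multiplying by $H$,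
\[
H=q(w)^*(Hw)\,q(w)+(\sqrt c\,d)^*\,r(w)\,(\sqrt c\,d),
\]
and both terms lie in $\mathcal M_N$ by Lemma~\ref{lem:rows}(b).
\end{proof}

\section{Maximal integral lattices}\label{sec:lattices}

In this section $S$ is an $\mathbb R$-algebra such that $S$ and $S'$ are regular domains of dimension $2$; the cases needed are $S=A$ and $S=O$. Let $K$ and $K'=K\oplus iK$ be the fraction fields. Let $W\neq0$ be a finite-dimensional $K'$-space with a nondegenerate hermitian form $h$, conjugate-linear in the first variable. An $S'$-submodule $\Lambda\subset W$ is \emph{integral} if $h(\Lambda,\Lambda)\subset S'$, and it is a \emph{lattice} if it is finitely generated and spans $W$. Fix an integral lattice $L$. Denominators can be taken real, since $1/b=\bar b/|b|^2$; hence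
\begin{equation}\label{eq:denominator}
\text{for every }v\in W\text{ there is }0\ne s\in S\text{ with }sv\in L .
\end{equation}

A hermitian matrix $F$ is the Gram matrix of the generators of an integral lattice $L$. If $L$ lies in a larger integral lattice $\Lambda$ with a basis, if $H$ is the Gram matrix of this basis, and if the columns of $T$ are the coordinates of the generators of $L$, then $F=T^*HT$. Enlarging the lattice divides square factors out of the determinant, so a maximal $\Lambda$ should give the least degenerate $H$.

\begin{example}\label{ex:lattices}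
Let $S$ be $\mathbb R[x,y]$ or $\mathbb R[[x,y]]$ in (a) and (b).

(a) Let $F=g=x^2(x^2+y^2)$, so $W=K'$, $h(v,w)=g\bar vw$ and $L=S'$. The factor $x$ vanishes on a real curve across which it changes sign, so it can only occur to an even power in a nonnegative function; we may adjoin $x^{-1}$. The factor $x^2+y^2$ occurs to an odd power, but it is the norm $|x+iy|^2$; we may adjoin $(x+iy)^{-1}$. With $\rho=x(x+iy)$, the lattice $\Lambda=\rho^{-1}S'$ has Gram matrix $H=1$. It is maximal, because $h(\rho^{-1},v)=\rho v$ lies in $S'$ only for $v\in\Lambda$. The factorization is $g=\bar\rho\rho=(x^2)^2+(xy)^2$. These two mechanisms are the two cases of Proposition~\ref{prop:unimodular}.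

(b) Let $F=\left(\begin{smallmatrix}x^2&xy\\xy&y^2\end{smallmatrix}\right)$, which is degenerate everywhere. The map $u\mapsto xu_1+yu_2$ identifies $W=K'^2/\ker F$ with $K'$ and $h$ with $\bar vw$. The image $L$ of $S'^2$ is the ideal $(x,y)$, which is not principal. The maximal lattice $\Lambda=S'$ has a basis, and $F=(x,y)^*\cdot1\cdot(x,y)$.

(c) Let $S=\mathbb R[x,y]$ and $F=\pi=y^2+x^2+x^4$, which is irreducible in $\mathbb C[x,y]$ because $-x^2(1+x^2)$ is not a square. Here $L=S'$ is already maximal: if $v=a/b$ in lowest terms lies in a larger integral module and $b$ is not a unit, then $h(1,v)=\pi a/b\in S'$ forces $b=\pi$ up to a constant, and then $h(v,v)=|a|^2/\pi\notin S'$. So an isolated real zero of the determinant can survive. In $\mathbb C[[x,y]]$, however, $\pi=|y+ix\sqrt{1+x^2}|^2$. This is why the proof passes to the completion at the surviving zeros.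
\end{example}

\begin{lemma}\label{lem:maximal}
Among the integral submodules of $W$ containing $L$ there is a maximal one, $\Lambda$. It is a lattice and a projective $S'$-module.
\end{lemma}

\begin{proof}
Let $L_0\subseteq L$ be the free module spanned by a basis of $W$ contained in $L$. Every integral module containing $L$ lies in $\{v\in W:h(L_0,v)\subset S'\}$, which is free of finite rank, spanned by the dual basis with respect to $h$. As $S'$ is noetherian, a maximal $\Lambda$ exists and is finitely generated.

Let $\tilde\Lambda=\bigcap_Q\Lambda_Q$ over the height-one primes $Q$ of $S'$, where $\Lambda_Q=S'_Q\Lambda\subset W$. Let $v,w\in\tilde\Lambda$ and fix $Q$. The conjugate $\bar Q$ is also a height-one prime; from $v\in\Lambda_{\bar Q}$ and $w\in\Lambda_Q$ we get $h(v,w)\in\overline{S'_{\bar Q}}\,S'_Q=S'_Q$. By (R1), $h(v,w)\in S'$. So $\tilde\Lambda$ is integral, and $\tilde\Lambda=\Lambda$ by maximality.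

It follows that $\Lambda$ is reflexive \cite[VII, \S4.2]{Bourbaki}. Indeed, with $M^\vee=\operatorname{Hom}_{S'}(M,S')$, we have $\Lambda\subseteq\Lambda^{\vee\vee}\subset W$ and $(\Lambda^{\vee\vee})_Q=(\Lambda_Q)^{\vee\vee}=\Lambda_Q$, because $\Lambda_Q$ is free over the discrete valuation ring $S'_Q$; thus $\Lambda^{\vee\vee}\subseteq\tilde\Lambda=\Lambda$. Dualizing a finite presentation $\Phi_1\to\Phi_0\to\Lambda^\vee\to0$ exhibits $\Lambda=\Lambda^{\vee\vee}$ as the kernel of $\Phi_0^\vee\to\Phi_1^\vee$, and (R2) shows that $\Lambda$ is projective.
\end{proof}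

Let $P\subset S$ be a prime of height one, $\pi$ a uniformizer of the discrete valuation ring $S_P$, $v_P$ its valuation and $\kappa(P)=S_P/\pi S_P$ its residue field. The ring $S'_P=S_P\oplus iS_P$ is a localization of $S'$ and is finite over $S_P$. So it is a regular domain of dimension one with finitely many maximal ideals, that is, a semilocal Dedekind domain, and hence a principal ideal domain. A unit of $S'_P$ fixed by conjugation is a unit of $S_P$. Finitely generated torsion-free $S'_P$-modules are free, and a change of basis $C$ multiplies the Gram determinant of a hermitian form by $|\det C|^2\in S_P^\times$. We call $\Lambda$ \emph{unimodular at $P$} if the Gram determinant of $\Lambda_P=S'_P\Lambda$ is a unit of $S_P$.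

\begin{proposition}\label{prop:unimodular}
Let $\Lambda$ be as in Lemma~\ref{lem:maximal}. It is unimodular at $P$ in each of the following cases:
\begin{enumerate}
\item[(i)] $-1$ is a square in $\kappa(P)$;
\item[(ii)] $v_P(h(\ell,\ell))$ is even for every $\ell\in L$ with $h(\ell,\ell)\ne0$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Orthogonal basis.} Let $M$ be a free $S'_P$-module spanning a nondegenerate hermitian space, with $h(M,M)\subset S'_P$. We show by induction on the rank that $M$ has an orthogonal basis. Let $\mu$ be maximal with $h(M,M)\subset\pi^\mu S'_P$ and put $h_1=\pi^{-\mu}h$. The values $h_1(b,b)$ lie in $S_P$. If all of them were in $\pi S_P$, then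
\[
2\operatorname{Re}h_1(v,w)=h_1(v+w,v+w)-h_1(v,v)-h_1(w,w)
\]
and $\operatorname{Im}h_1(v,w)=-\operatorname{Re}h_1(v,iw)$ would give $h_1(M,M)\subset\pi S'_P$, against the choice of $\mu$. So some $h_1(b,b)$ is a unit. Then $h(b,v)/h(b,b)\in S'_P$ for all $v\in M$, so $M=S'_Pb\oplus b^\perp$, and the induction hypothesis applies to $b^\perp$. Thus $\Lambda_P$ has an orthogonal basis $b_1,\dots,b_r$ with $h(b_j,b_j)=\pi^{\mu_j}u_j$, $u_j\in S_P^\times$, $\mu_j\ge0$. We must show that all $\mu_j$ vanish.

\emph{Maximality localizes.} If $v\in W$ satisfies $h(v,\Lambda_P)\subset S'_P$ and $h(v,v)\in S_P$, then $v\in\Lambda_P$. Indeed, $\Lambda$ is finitely generated, so there is $s\in S\setminus P$ with $h(sv,\Lambda)\subset S'$ and $h(sv,sv)\in S$. Then $\Lambda+S'sv$ is integral, so $sv\in\Lambda$. Consequently, for every $j$ and every nonunit $0\neq\rho\in S'_P$, the vector $v=\rho^{-1}b_j\notin\Lambda_P$ must violate one of the conditions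
\begin{equation}\label{eq:cond}
h(v,b_j)=\bar\rho^{\,-1}\pi^{\mu_j}u_j\in S'_P,\qquad h(v,v)=|\rho|^{-2}\pi^{\mu_j}u_j\in S_P .
\end{equation}
Taking $\rho=\pi$ shows $\mu_j\le1$.

\emph{Case (i).} Choose $\iota\in S_P$ with $\iota^2+1\in\pi S_P$; it is a unit. If $v_P(\iota^2+1)\ge2$, replace $\iota$ by $\iota+\pi$, which adds $2\iota\pi+\pi^2$. So we may assume $\iota^2+1=\epsilon\pi$ with $\epsilon\in S_P^\times$. Then $\rho=\iota+i$ has $|\rho|^2=\epsilon\pi$, so $\rho$ is a nonunit and $\bar\rho^{\,-1}\pi=\rho/\epsilon\in S'_P$. If $\mu_j=1$, both conditions \eqref{eq:cond} hold, a contradiction.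

\emph{Case (ii).} By \eqref{eq:denominator} there is $0\ne s\in S$ with $\ell=sb_j\in L$. Then $v_P(h(\ell,\ell))=2v_P(s)+\mu_j$, so $\mu_j$ is even, and $\mu_j=0$.
\end{proof}

\section{The local theorem}\label{sec:local}

Formal power series have no values, so positivity is tested along formal arcs. An \emph{arc} is a local $\mathbb R$-algebra homomorphism $\varphi\colon O\to\mathbb R[[t]]$; equivalently, $\varphi(f)=f(x(t),y(t))$ with $x(t),y(t)\in t\mathbb R[[t]]$. Call $g\in O$ \emph{arc-nonnegative} if for every arc $\varphi$ the series $\varphi(g)$ is zero or has even order and positive leading coefficient.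

\begin{theorem}\label{thm:local}
Let $H\in M_N(O')$ be hermitian with $\det H\ne0$, and suppose that $v^*Hv$ is arc-nonnegative for every $v\in O'^N$. Then $H=T^*T$ for some $T\in M_N(O')$.
\end{theorem}

The key point is that every height-one prime of $O$ falls under one of the two cases of Proposition~\ref{prop:unimodular}. A branch is either complex, or it is real and then can be pushed slightly to either side. For the cusp $\pi=y^2-x^3$, parametrized by $(t^2,t^3)$, the arcs $(t^2\pm t^k,t^3)$ with $k\ge3$ give $\pi$ the leading terms $\mp3t^{k+4}$, so $\pi$ takes both signs.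

\begin{lemma}\label{lem:localparity}
Let $\pi\in O$ be irreducible and $P=\pi O$. Either $-1$ is a square in $\kappa(P)$, or $v_P(g)$ is even for every arc-nonnegative $g\ne0$.
\end{lemma}

\begin{proof}
The ring $O/P$ is a complete local domain of dimension one. Its normalization is finite over it and is a complete discrete valuation ring with fraction field $\kappa(P)$, whose residue field is a finite extension of $\mathbb R$. If the residue field is $\mathbb C$, Hensel's lemma gives a square root of $-1$ in $\kappa(P)$. Otherwise the residue field is $\mathbb R$, the normalization is $\mathbb R[[t]]$, and $O\to O/P\subset\mathbb R[[t]]$ is an arc $\varphi(f)=f(x(t),y(t))$ with kernel $P$.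

The lowest homogeneous part of $\pi$ has positive degree, so one of its partial derivatives is nonzero. After exchanging $x$ and $y$ if needed, $\partial_x\pi$ has order $\operatorname{ord}\pi-1$, and hence is not a multiple of $\pi$. So $\varphi(\partial_x\pi)=ct^e+\cdots$ with $c\ne0$. Let $g\ne0$ be arc-nonnegative, write $g=\pi^Mg_1$ with $g_1\in O\setminus P$, and let $\varphi(g_1)=c_1t^l+\cdots$ with $c_1\ne0$. For $k>\max(e,l)$ and $\sigma=\pm1$ consider the arc $\varphi_\sigma(f)=f(x(t)+\sigma t^k,y(t))$. Taylor's formula gives $\varphi_\sigma(f)\equiv\varphi(f)+\sigma t^k\varphi(\partial_xf)\pmod{t^{2k}}$. Hence $\varphi_\sigma(\pi)=\sigma ct^{k+e}+\cdots$ and $\varphi_\sigma(g_1)=c_1t^l+\cdots$, and $\varphi_\sigma(g)$ has leading coefficient $(\sigma c)^Mc_1$. This must be positive for both signs $\sigma$, so $M$ is even.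
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Take $S=O$, $W=K'^N$, $h(v,w)=v^*Hw$, $L=O'^N$, and let $\Lambda\supseteq L$ be as in Lemma~\ref{lem:maximal}. By (R3), $\Lambda$ has a basis $b_1,\dots,b_N$. Let $H_1\in M_N(O')$ be its Gram matrix, and let the columns of $C\in M_N(O')$ be the coordinates of the standard basis vectors of $L$ with respect to $(b_j)$. Then $H=C^*H_1C$.

\emph{$\det H_1$ is a unit.} Otherwise the nonzero element $\det H_1\in O$ has an irreducible factor $\pi$, and $\Lambda$ is not unimodular at $P=\pi O$. But all values $h(\ell,\ell)$, $\ell\in L$, are arc-nonnegative, so by Lemma~\ref{lem:localparity} one of the cases of Proposition~\ref{prop:unimodular} applies.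

\emph{$H_1(0)>0$.} Let $\xi\in\mathbb C^N$ and $\lambda=\sum_j\xi_jb_j$, so $h(\lambda,\lambda)=\xi^*H_1\xi\in O$. Choose $0\ne s\in O$ with $s\lambda\in L$, and $\alpha,\beta\in\mathbb R$ at which the lowest homogeneous part of $s$ does not vanish. For the arc $\varphi(f)=f(\alpha t,\beta t)$ we have $\varphi(s)\ne0$, and $\varphi(s)^2\varphi(h(\lambda,\lambda))=\varphi(h(s\lambda,s\lambda))$ is zero or has even order and positive leading coefficient. The same then holds for $\varphi(h(\lambda,\lambda))$, so its constant term $\xi^*H_1(0)\xi$ is nonnegative. Thus $H_1(0)\ge0$, and $H_1(0)$ is invertible by the previous step.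

\emph{Square root.} Write $H_1(0)=B^*B$ with $B\in GL_N(\mathbb C)$. Then $(B^*)^{-1}H_1B^{-1}=1+Z$ with $Z$ hermitian and without constant term. The binomial series $G=\sum_k\binom{1/2}kZ^k$ converges in $M_N(O')$, is hermitian, and satisfies $G^2=1+Z$. Hence $H=(GBC)^*(GBC)$.
\end{proof}

\section{The global argument}\label{sec:global}

\subsection{Reduction to finitely many degenerate points}

We need the global counterpart of Lemma~\ref{lem:localparity}. For an ideal $P\subset A$ let $Z(P)$ be the set of points of $X$ at which all elements of $P$ vanish.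

\begin{lemma}\label{lem:globalparity}
Let $P\subset A$ be a height-one prime such that $Z(P)$ is infinite. Then $\kappa(P)$ is formally real, and $v_P(g)$ is even for every $0\ne g\in A$ with $g\ge0$ on $X$.
\end{lemma}

\begin{proof}
The ring $A/P$ is a domain of dimension one. If $f\in A\setminus P$, then $A/(P+fA)$ has only finitely many primes, so $f$ vanishes at only finitely many points of $Z(P)$. Now if $\sum_jf_j^2\in P$, each $f_j$ vanishes on the infinite set $Z(P)$, so $f_j\in P$. Thus $\kappa(P)=\operatorname{Frac}(A/P)$ is formally real.

Let $M=v_P(g)$ and choose $\varpi\in P$ generating $PA_P$. There are $s_1,s_2,g_1\in A\setminus P$ with $s_1P\subset\varpi A$ (as $P$ is finitely generated) and $s_2g=\varpi^Mg_1$. The normalization of $A/P$ is a finite module over $A/P$, so some $s_0\in A\setminus P$ multiplies it into $A/P$. Choose $p\in Z(P)$ at which none of $s_0,s_1,s_2,g_1$ vanishes. Then $PA_p=\varpi A_p$, and $A_p/\varpi A_p$ is normal of dimension one, so its maximal ideal is principal. Since $\mathfrak m_p/\mathfrak m_p^2$ has dimension $2$, this forces $\varpi\notin\mathfrak m_p^2$. By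 Lemma~\ref{lem:chart}, $\varpi$ vanishes at $p$ with nonzero differential, so it takes both signs in every neighborhood of $p$ in $X$. Near $p$ the function $g_1/s_2$ has constant nonzero sign, and $g=\varpi^Mg_1/s_2\ge0$. So $M$ is even.
\end{proof}

Over $A'$ the maximal lattice is projective but has no basis that we know of. We add a complementary module with the standard form on it; this costs nothing in positivity and does not create new degeneracy at real points.

\begin{proposition}\label{prop:reduction}
Let $0\ne F\in M_n(A')$ be hermitian with $F\ge0$ on $X$. There are $N$, an $N\times n$ matrix $T$ over $A'$ and a hermitian $H\in M_N(A')$ such that $F=T^*HT$, $H\ge0$ on $X$, and $d=\det H$ is nonzero and has only finitely many zeros on $X$.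
\end{proposition}

\begin{proof}
Let $W=K'^n/\ker F$ with the form $h$ induced by $v^*Fw$, which is nondegenerate, and let $L$ be the image of $A'^n$. It is an integral lattice, and
\begin{equation}\label{eq:values}
h(\ell,\ell)\ge0\ \text{ on }X\ \text{ for all }\ell\in L,
\end{equation}
since $h(\ell,\ell)=u^*Fu$ if $\ell$ is the image of $u\in A'^n$. Let $\Lambda\supseteq L$ be as in Lemma~\ref{lem:maximal} with $S=A$. As $\Lambda$ is finitely generated and projective, we may regard it as a direct summand, $A'^N=\Lambda\oplus\Gamma$. Let $e$ be the projection onto $\Gamma$ along $\Lambda$, and let $H\in M_N(A')$ be the hermitian matrix with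
\[
v^*Hw=h\bigl((1-e)v,(1-e)w\bigr)+(ev)^*(ew)\qquad(v,w\in A'^N).
\]
Its entries lie in $A'$ because $\Lambda$ is integral. For this form, $\Lambda$ and $\Gamma$ are orthogonal, $\Lambda$ carries $h$, and $\Gamma$ carries the standard form $v^*w$. Let $T$ be the matrix of $A'^n\to L\subseteq\Lambda\subseteq A'^N$. Then $(Tu)^*H(Tu')=u^*Fu'$, that is, $F=T^*HT$.

\emph{$H\ge0$ on $X$.} Let $\xi\in\mathbb C^N\subset A'^N$ and $\lambda=(1-e)\xi\in\Lambda$. Choose $0\ne s\in A$ with $s\lambda\in L$. By \eqref{eq:values}, $s^2h(\lambda,\lambda)\ge0$ on $X$. So $h(\lambda,\lambda)\in A$ is nonnegative on the set $\{s\ne0\}$, which is dense by Lemma~\ref{lem:chart}(c), and hence on $X$. Therefore $\xi^*H\xi=h(\lambda,\lambda)+(e\xi)^*(e\xi)\ge0$ on $X$.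

\emph{$d\ne0$.} Over a formally real field $k$, the standard form on $k(i)^N$ is \emph{anisotropic}: $v^*v=\sum_j\bigl((\operatorname{Re}v_j)^2+(\operatorname{Im}v_j)^2\bigr)=0$ only for $v=0$. Its restriction to any subspace is then nondegenerate. With $k=K$, the space $K'^N$ is the orthogonal sum of the nondegenerate spaces $W$ and $K'\Gamma$, so $d\ne0$.

\emph{$d$ has finitely many zeros.} Suppose not. The finitely many minimal primes over $dA$ have height one by Krull's principal ideal theorem, and every zero of $d$ lies in $Z(P)$ for one of them. So there is a height-one prime $P\ni d$ with $Z(P)$ infinite. By Lemma~\ref{lem:globalparity} and \eqref{eq:values}, case (ii) of Proposition~\ref{prop:unimodular} applies, and the Gram determinant of $\Lambda_P$ is a unit of $A_P$. The module $\Gamma_P$ is a free direct summand of $(A'_P)^N$, so a basis of it stays linearly independent modulo $\pi$, in $\kappa(P)(i)^N$. Since $\kappa(P)$ is formally real, the standard form is anisotropic there, and the Gram determinant of $\Gamma_P$ is nonzero modulo $\pi$, hence a unit. Up to a unit of $A_P$, the determinant $d$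 is the product of these two Gram determinants. So $d\notin P$, a contradiction.
\end{proof}

\subsection{Gluing the local squares}

\begin{proposition}\label{prop:glue}
Let $H\in M_N(A')$ be hermitian with $H\ge0$ on $X$, and suppose that $d=\det H$ is nonzero and has only finitely many zeros on $X$. Then $H\in\mathcal M_N$.
\end{proposition}

\begin{proof}
If $d$ has no zero, then $H>0$ on $X$ and Lemma~\ref{lem:strict} applies. Otherwise let $p_1,\dots,p_r$ be the zeros, $\mathfrak m_j=\mathfrak m_{p_j}$ and $I=\mathfrak m_1\cap\dots\cap\mathfrak m_r$.

\emph{Step 1: local squares.} Fix $p=p_j$ and identify $\hat A_p=O$ as in Lemma~\ref{lem:chart}. The image of $d$ in $O$ is nonzero. We check that $v^*Hv$ is arc-nonnegative for $v\in O'^N$. Let $\varphi(f)=f(x(t),y(t))$ be an arc with $\varphi(v^*Hv)=ct^l+\cdots$, $c\ne0$. Let $v_l$, $x_l(t)$, $y_l(t)$ be the truncations of $v$, $x(t)$, $y(t)$ at degree $l$. The entries of $v_l$ are polynomials in $x,y\in A$, so $g=v_l^*Hv_l$ is an element of $A$, nonnegative on $X$ and represented near $p$ by its Taylor series. Thus $g(x_l(t),y_l(t))$ is a convergent series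 that is nonnegative for all small real $t$. It is congruent to $\varphi(v^*Hv)$ modulo $t^{l+1}$, because $v^*Hv-g$ has order greater than $l$ and the two substitutions agree modulo $t^{l+1}$. So its leading term is $ct^l$, which forces $l$ even and $c>0$. By Theorem~\ref{thm:local}, $H=T_j^*T_j$ with $T_j$ a matrix over $\hat A_{p_j}\otimes\mathbb C$.

\emph{Step 2: high-order errors are harmless modulo $d^2$.} A matrix over $A'$ can match the $T_j$ only to finite order, so we must absorb an error of unknown sign that vanishes to high order at the $p_j$. Let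
\[
J=\Bigl\{a\in A:\ a\in\sum A^2+d^2A\ \text{ and }\ -a\in\sum A^2+d^2A\Bigr\}.
\]
This set is closed under sums, negatives and multiplication by squares. Since every $b\in A$ is a difference of squares, $b=(\frac{b+1}2)^2-(\frac{b-1}2)^2$, it is an ideal. Recall the real Nullstellensatz (Krivine, Dubois, Risler, Stengle): if a real polynomial $f$ vanishes on the real zero set of an ideal $\mathfrak b\subset\mathbb R[t_1,\dots,t_m]$, then $f^{2l}+\sigma\in\mathfrak b$ for some $l\ge1$ and some sum of squares $\sigma$. Apply it to the preimage of $d^2A$, whose real zero set is $\{p_1,\dots,p_r\}$. For $f\in I$ we get $f^{2l}+\sigma\in d^2A$, so $-f^{2l}\in\sigma+d^2A$, and $f^{2l}\in J$. If $I$ is generated by $f_1,\dots,f_s$ and $l$ works for all of them, then $I^k\subseteq J$ for $k=2ls$.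

\emph{Step 3: gluing.} The ideals $\mathfrak m_j$ are pairwise comaximal, so $I^k=\bigcap_j\mathfrak m_j^k$ and, by the Chinese remainder theorem,
\[
A/I^k\cong\prod_jA/\mathfrak m_j^k\cong\prod_j\hat A_{p_j}/\hat{\mathfrak m}_j^k .
\]
Choose $T\in M_N(A')$ congruent to $T_j$ modulo $\hat{\mathfrak m}_j^k$ for all $j$, in real and imaginary parts. Then $E=H-T^*T$ is hermitian, and the real and imaginary parts of its entries lie in $I^k\subseteq J$. We have
\[
E=\sum_iE_{ii}\,e_i^*e_i+\sum_{i<j}\operatorname{Re}(E_{ij})\,(e_i^*e_j+e_j^*e_i)+\sum_{i<j}\operatorname{Im}(E_{ij})\,\sqrt{-1}\,(e_i^*e_j-e_j^*e_i),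
\]
and
\begin{align*}
e_i^*e_j+e_j^*e_i&=(e_i+e_j)^*(e_i+e_j)-e_i^*e_i-e_j^*e_j,\\
\sqrt{-1}\,(e_i^*e_j-e_j^*e_i)&=(e_i+\sqrt{-1}\,e_j)^*(e_i+\sqrt{-1}\,e_j)-e_i^*e_i-e_j^*e_j .
\end{align*}
So $E$ is a sum of terms $b\rho^*\rho$ with $b\in J$ and $\rho$ a constant row. Writing $b=\sum_\kappa a_\kappa^2+d^2a$ with $a_\kappa,a\in A$, we get $b\rho^*\rho=\sum_\kappa(a_\kappa\rho)^*(a_\kappa\rho)+d^2a\rho^*\rho$. Altogether $H=\Sigma+d^2G$ with $\Sigma\in\mathcal M_N$ and $G\in M_N(A')$ hermitian.

\emph{Step 4: lifting.} By Lemma~\ref{lem:strict}, $c+G\in\mathcal M_N$ for some $c>0$. Then $H+cd^2=\Sigma+d^*(c+G)\,d\in\mathcal M_N$, and Lemma~\ref{lem:lift} gives $H\in\mathcal M_N$.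
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:surface}]
Let $F\in M_n(A')$ be hermitian with $F\ge0$ on $X$; we may assume $F\ne0$. Write $F=T^*HT$ as in Proposition~\ref{prop:reduction}. Then $H\in\mathcal M_N$ by Proposition~\ref{prop:glue}, and $F\in\sum M_n(A')^2$ by Lemma~\ref{lem:rows}(b). The real statement follows by \eqref{eq:realpart}.
\end{proof}

\section{The hypotheses of the surface theorem}\label{sec:hyp}

Compactness enters only through Lemmas~\ref{lem:strict} and~\ref{lem:lift}. Density makes $K$ formally real. Regularity and dimension $2$ give the charts, the valuation rings at height-one primes and the projectivity of the maximal lattice; dimension $2$ also means that, once curves are excluded, only finitely many degenerate points remain. Each of compactness, the bound on the dimension, and regularity is needed already for $n=1$.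

\begin{example}[compactness]\label{ex:compact}
Let $A=\mathbb R[x,y]$ and $\mu=x^4y^2+x^2y^4-3x^2y^2+1$, which is nonnegative by the inequality of arithmetic and geometric means. Suppose $\mu=\sum_kq_k^2$. The $q_k$ have degree at most $3$. Since $\mu(x,0)=\mu(0,y)=1$, they contain no pure powers of $x$ or of $y$, so only the monomials $1,xy,x^2y,xy^2$ occur. Then the coefficient of $x^2y^2$ in $\sum_k q_k^2$ is a sum of squares, not $-3$.
\end{example}

\begin{example}[dimension]
Let $A=\mathbb R[x,y,z,w]/(x^2+y^2+z^2+w^2-1)$ and $\tilde\mu=x^4y^2+x^2y^4-3x^2y^2z^2+z^6\ge0$. Suppose $\tilde\mu=\sum_ka_k^2$ in $A$, and map $A$ to $\mathbb R[[x,y,z]]$ by $w\mapsto\sqrt{1-x^2-y^2-z^2}$. Lowest homogeneous parts cannot cancel in a sum of squares, so the images of the $a_k$ have order at least $3$ and $\tilde\mu$ is the sum of the squares of their cubic parts. Setting $z=1$ contradicts Example~\ref{ex:compact}.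
\end{example}

\begin{example}[regularity]
Let $B$ be the algebra of the sphere $S^2$, let $\mathfrak m=(x,y,z-1)$ be the ideal of the north pole, and let $A=\mathbb R+\mathfrak m^2$; as in Section~\ref{sec:counter}, we restrict the first derivative at a point. The algebra $A$ is generated by the monomials of degrees $2$ and $3$ in $x,y,z-1$, and $B$ is a finite $A$-module, so $A$ is a domain of dimension $2$. Every homomorphism $\chi\colon A\to\mathbb R$ is evaluation at a point of $S^2$: either $\chi(\mathfrak m^2)=0$ and the point is the pole, or $\chi(g)\ne0$ for some $g\in\mathfrak m^2$ and $b\mapsto\chi(bg)/\chi(g)$ extends $\chi$ to a homomorphism on $B$. So $X$ is compact and Zariski dense. The element $f=x^2+y^2+(z-1)^2=2(1-z)$ lies in $A$ and is nonnegative. If $f=\sum_ka_k^2$ with $a_k\in A$, then the $a_k$ vanish at the pole, so $a_k\in\mathfrak m^2$ and $f\in\mathfrak m^4$. But under $B\to\mathbb R[[x,y]]$, $z\mapsto\sqrt{1-x^2-y^2}$, the element $f$ has order $2$.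
\end{example}

\begin{thebibliography}{9}

\bibitem{Bourbaki}
Bourbaki, \emph{Commutative Algebra}, Chapter VII, \S4.2.

\bibitem{Djokovic}
Djokovi\'c, \emph{J. Algebra} \textbf{43} (1976).

\bibitem{RR}
Rosenblum and Rovnyak, \emph{Hardy Classes and Operator Theory}, 1985.

\bibitem{Schmudgen}
Schm\"udgen, \emph{Math. Ann.} \textbf{289} (1991).

\bibitem{OWR}
\emph{Structured Function Systems and Applications}, \texttt{https://www.mfo.de/document/1309/OWR\_2013\_11.pdf}.

\end{thebibliography}
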